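# Computable abelian $p$-groups that no computable $p$-basic tree represents

## 1. Trees, groups, heights and ranks

Fix a prime $p$. All groups in these notes are countable abelian $p$-groups: every element has order a power of $p$. We write $\mathbb Z(p^n)$ for the cyclic group of order $p^n$, $\mathbb Z(p^\infty)$ for the divisible group obtained as the union of the $\mathbb Z(p^n)$, and $A[p]=\{x\in A:px=0\}$ for the **socle** of $A$.

**Definition 1 (tree, group of a tree).** A $p$-basic tree is a set $T$ with a distinguished element $0\in T$ (the root) and a function $P\colon T\to T$ (the parent map) such that $P(0)=0$ and for every $x\in T$ there is $n\in\omega$ with $P^n(x)=0$. The group $G(T)$ *generated by*, or *represented by*, $T$ is the abelian group with generators the elements of $T$ and defining relations $0_T=0$ (the root is the identity) and $p\cdot x=P(x)$ for every $x\in T$. A *child* of $t$ is a non-root node $x$ with $P(x)=t$.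

**Examples.** (i) A *chain of rank $a$ at $t$* consists of nodes $c^0,\dots,c^a$ with $P(c^0)=t$ and $P(c^{i+1})=c^i$; its top is $c^0$. (For $a=-1$ the chain is empty.) One chain of rank $a$ at the root gives $G(T)=\mathbb Z(p^{a+1})$, generated by $c^a$; an infinite chain gives $\mathbb Z(p^\infty)$.

(ii) Let $P(a)=0$ and $P(b)=P(c)=a$. Then $pb=pc=a$ and $pa=0$, so $G(T)=\langle b\rangle\oplus\langle b-c\rangle\cong\mathbb Z(p^2)\oplus\mathbb Z(p)$.

(iii) The *broom*: $P(a)=0$, and for every $n\ge1$ a chain of $n$ nodes is attached at $a$. With $d_n$ the last node of the $n$-th chain, $G(T)$ is generated by $a$ and the $d_n$, with $pa=0$ and $p^nd_n=a$.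

**Definition 2 (computable).** A $p$-basic tree is computable if $T$ is a computable subset of $\omega$ and $P$ is a computable function on it. An abelian $p$-group is computable if it has a copy whose domain is a computable subset of $\omega$ and whose group operation is computable. With an oracle $X$ we say $X$-computable.

**Example.** The broom is computable: code $a$ and the $i$-th node of the $n$-th chain by numbers. Its group is computable too, since every element has a unique expression $\sum c_xx$ with $0\le c_x<p$ and finite support, and sums of such expressions are computed by carrying, using $px=P(x)$. (Uniqueness is Lemma 1(a).) The same argument shows that a computable tree always gives a computable group. A tree whose nodes form only a c.e. set, with $P$ computable on them, also has a computable copy: number the nodes in order of enumeration.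

**Definition 3 (heights and Ulm invariants).** Put $p^0A=A$, $p^{\alpha+1}A=p(p^\alpha A)$, and $p^\lambda A=\bigcap_{\alpha<\lambda}p^\alpha A$ for limit $\lambda$. We say $\mathrm{ht}_A(x)\ge\alpha$ if $x\in p^\alpha A$; *infinite height* means height $\ge\omega$. The Ulm invariants are
$$u_\alpha(A)=\dim_{\mathbb F_p}\,(p^\alpha A)[p]\,/\,(p^{\alpha+1}A)[p]\ \in\{0,1,2,\dots,\infty\}.$$
A group is *reduced* if its only divisible subgroup is $0$; the *length* of a reduced $A$ is the least $\alpha$ with $p^\alpha A=0$.

Both $p^\alpha$ and $u_\alpha$ commute with direct sums, so the height of an element of a direct sum is the minimum of the heights of its components. Since $p^{\alpha+\beta}A=p^\beta(p^\alpha A)$,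
$$u_{\omega j+n}(A)=u_n(p^{\omega j}A).\qquad(1)$$
For $n<\omega$, $u_n(A)\ne0$ iff some $z\in A[p]$ has height exactly $n$.

**Examples.** In $\mathbb Z(p^{n+1})=\langle e\rangle$ the socle is generated by $p^ne$, which has height $n$. So $u_n=1$ and all other $u_m$ are $0$. In the broom group $A$ the element $a$ lies in $p^nA$ for all $n$, and $A/\langle a\rangle=\bigoplus_n\mathbb Z(p^n)$ has $p^\omega=0$. Hence $p^\omega A=\langle a\rangle\cong\mathbb Z(p)$, and the length is $\omega+1$.

**Definition 4 (size).** The size of $\mathbb Z(p^{n+1})$, or of a generator of it, is $n$.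

So $u_n$ of a finite group is the number of its cyclic summands of size $n$. Moreover:

> In a finite direct sum of cyclic groups the height of a nonzero socle element is the least size among the summands where its component is nonzero. $\quad(2)$

**Definition 5 (adjoining, chains of groups).** *Adjoining $g$ with $pg=a$*, where $a\in A$, means passing to $(A\oplus\mathbb Zg)/\langle pg-a\rangle$, which contains $A$ with index $p$. An *$X$-computable chain* is an $X$-computable sequence of explicitly given finite groups and inclusions $C_0\subset C_1\subset\cdots$.

The union of an $X$-computable chain is an $X$-computable group. A direct sum of uniformly $X$-computable chains is again the union of one: at stage $s$ take the sum of the stage-$s$ groups of the first $s$ chains. "Uniformly" always means that indices are found effectively.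

**Example.** Start with $\mathbb Z(p)=\langle a\rangle$. At stage $s$ adjoin $s$ elements in succession to get a new $d_s$ with $p^sd_s=a$. The union is the broom group.

We use constantly the following fact about a chain of finite groups with union $A=\bigcup_sC_s$:

> If $u_n(A)\neq0$, then for all large $s$ every cyclic decomposition of $C_s$ has a summand of size $n$. $\quad(3)$

Indeed, let $z\in A[p]$ have height exactly $n$ in $A$. For large $s$ we have $z\in p^nC_s$, and $z\notin p^{n+1}C_s$ always. So $z$ has height exactly $n$ in $C_s$, and (2) applies.

**Definition 6 (rank).** In a $p$-basic tree, for $x\ne0$: $\mathrm{rk}(x)\ge0$ always; $\mathrm{rk}(x)\ge\alpha+1$ iff some $y$ with $P(y)=x$ has $\mathrm{rk}(y)\ge\alpha$; for limit $\lambda$, $\mathrm{rk}(x)\ge\lambda$ iff $\mathrm{rk}(x)\ge\alpha$ for all $\alpha<\lambda$. "$\mathrm{rk}(x)=\alpha$" means $\ge\alpha$ but not $\ge\alpha+1$. Put $T_\alpha=\{x\neq0:\mathrm{rk}(x)\ge\alpha\}$.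

**Examples.** The top of a chain of rank $a$ has rank $a$. In the broom the children of $a$ have ranks $0,1,2,\dots$, so $\mathrm{rk}(a)=\omega$. In an infinite chain every node has rank $\ge\alpha$ for every $\alpha$.

*Monotonicity.* If $\mathrm{rk}(x)\ge\alpha$ and $\beta<\alpha$, then $\mathrm{rk}(x)\ge\beta$. Induct on $\alpha$; limits are immediate. For $\alpha=\gamma+1$ it suffices to get $\mathrm{rk}(x)\ge\gamma$. Take a child $y$ with $\mathrm{rk}(y)\ge\gamma$. For every $\delta<\gamma$ we have $\mathrm{rk}(y)\ge\delta$ by induction, so $\mathrm{rk}(x)\ge\delta+1$; this gives $\mathrm{rk}(x)\ge\gamma$ whether $\gamma$ is $0$, a successor or a limit. Consequently a non-root parent has larger rank than its child whenever the child's rank is an ordinal.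

From computability theory we recall: $0^{(n)}$ is the $n$-th jump; a set is $\Sigma^0_{n+1}$ iff it is c.e. in $0^{(n)}$; $\Pi^0_n$ sets are $0^{(n)}$-computable. All statements below relativize, uniformly in the oracle.

A theorem of L. Rogers says that every countable abelian $p$-group is isomorphic to $G(T)$ for some countable $p$-basic tree $T$. Computable trees give computable groups. Ash, Knight and Oates asked about the converse: *can every computable abelian $p$-group be represented by a computable $p$-basic tree?* The problem is taken from "Iterated Effective Embeddings of Abelian $p$-Groups". The answer is no.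

**Theorem A.** For every prime $p$ there is a computable reduced abelian $p$-group $G$ of length $\omega^2$ such that $G\not\cong G(T)$ for every computable $p$-basic tree $T$.

A complement, not needed for the answer, shows that $\omega^2$ is the least length at which a counterexample occurs.

**Theorem B.** If $G$ is a computable abelian $p$-group and $p^\alpha G$ is divisible for some $\alpha<\omega^2$ (i.e. the reduced part of $G$ has length $<\omega^2$), then $G\cong G(T)$ for some computable $p$-basic tree $T$.

(The "i.e.": if $G=D\oplus R$ with $D$ divisible and $R$ reduced, then $p^\alpha G=D\oplus p^\alpha R$, which is divisible iff $p^\alpha R=0$.)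

## 2. Reading Ulm invariants off a tree

**Lemma 1.** Let $T$ be a $p$-basic tree.

(a) $p^\alpha G(T)$ is the set $G_\alpha$ of all sums $\sum c_xx$ with $0\le c_x<p$ and finite support in $T_\alpha$, and such expressions are unique. In particular $p^\alpha G(T)\cong G(T_\alpha\cup\{0\})$.

(b) Let $\epsilon_t=1$ if $t\ne0$ and $\mathrm{rk}(t)=\alpha+1$, and $\epsilon_t=0$ otherwise. Then
$$u_\alpha(G(T))=\sum_{t\in T}\big(\#\{x\ne0:P(x)=t,\ \mathrm{rk}(x)=\alpha\}-\epsilon_t\big),\qquad(4)$$
and all terms are $\ge0$ (with $\infty-1=\infty$).

(c) If $P(x)=0\ne x$ and $\mathrm{rk}(x)=\alpha$, then $u_\alpha(G(T))\ge1$. If $w\ne w'$ are non-root nodes with $P(w)=P(w')$ and $\min(\mathrm{rk}\,w,\mathrm{rk}\,w')=\alpha$, then $u_\alpha(G(T))\ge1$.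

*Proof.* **Part (a).** The purpose is a normal form compatible with $p^\alpha$. The group $G(T)$ is the direct limit of the $G(F)$, with $F\subset T$ finite, $0\in F$, and $F$ closed under $P$. Adding to $F$ a node with parent in $F$ is an adjunction. So the maps are injective, $|G(F)|=p^{|F|-1}$, and normal forms, of which there are $p^{|F|-1}$ in $G(F)$ and which represent all elements, are unique. Since $T_\alpha\cup\{0\}$ is closed under $P$, the set $G_\alpha$ is the subgroup generated by $T_\alpha$, and uniqueness of normal forms gives $G_\alpha\cong G(T_\alpha\cup\{0\})$. Now induct. $G_0=G(T)$. For limit $\lambda$, $G_\lambda=\bigcap_{\alpha<\lambda}G_\alpha$, because an element of the intersection has its unique support inside every $T_\alpha$. Finally $pG_\alpha=G_{\alpha+1}$: for $x\in T_\alpha$ we have $px=P(x)\in T_{\alpha+1}\cup\{0\}$, and each $y\in T_{\alpha+1}$ is $px$ for some child $x\in T_\alpha$.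

**Part (b).** We express $u_\alpha$ as the dimension of a kernel. By (a), $G_\alpha/G_{\alpha+1}$ is elementary abelian with basis the nodes of rank exactly $\alpha$. The image of $G_\alpha[p]$ in it is $G_\alpha[p]/G_{\alpha+1}[p]$, of dimension $u_\alpha$. This image is the kernel of
$$p\colon G_\alpha/G_{\alpha+1}\to G_{\alpha+1}/G_{\alpha+2}.$$
It clearly lies in the kernel. Conversely, if $pg\in G_{\alpha+2}=pG_{\alpha+1}$, then $pg=pg'$ with $g'\in G_{\alpha+1}$, and $g-g'\in G_\alpha[p]$ has the same class as $g$. The map sends $\bar x$ to the basis element $\overline{P(x)}$ if $P(x)\ne0$ and $\mathrm{rk}(P(x))=\alpha+1$, and to $0$ otherwise. So the kernel is the direct sum, over $t$, of the kernels on the spans of $\{\bar x:P(x)=t\}$. If $\epsilon_t=0$ the whole span is in the kernel. If $\epsilon_t=1$, then $t$ has a child of rank $\ge\alpha$ and none of rank $\ge\alpha+1$, hence one of rank exactly $\alpha$; the map onto $\mathbb F_p\bar t$ is then surjective, and the kernel has dimension one less than the number of such children.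

**Part (c).** The first statement is the term $t=0$ of (4). For the second let $t=P(w)$. If $t\ne0$ and $\mathrm{rk}(t)=\alpha+1$, then $w$ and $w'$ have rank $\ge\alpha$ and not $\ge\alpha+1$, so both have rank exactly $\alpha$ and the term of $t$ is $\ge2-1$. Otherwise $\epsilon_t=0$, and since one of $w,w'$ has rank $\alpha$ the term is $\ge1$. $\square$

**Example.** In the broom, (4) with $t=a$ gives one child of each finite rank and no subtraction. Inside a chain, each node of rank $b+1$ has exactly one child, of rank $b$, and contributes $1-1=0$. The term $t=0$ counts $a$. So $u_n=1$ for $n<\omega$ and $u_\omega=1$.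

Part (c) is the only way in which Theorem A uses the tree: a child of the root, or a pair of siblings, forces a nonzero Ulm invariant.

## 3. Groups whose $p^\omega$ is divisible

A finite group $\bigoplus_i\mathbb Z(p^{b_i+1})$ is represented by finitely many chains at the root, of ranks $b_i$. For an infinite computable group with $p^\omega=0$, Prüfer's theorem says that it is a direct sum of cyclic groups. The sizes are not handed to us, but they can be approximated from below, which suffices.

For a computable group let $h_s(x)=\max\{n\le s:\exists y\le s\ p^ny=x\}$, and $0$ if there is no such $n$. This is computable and nondecreasing in $s$, with limit $\min(\mathrm{ht}(x),\omega)$, the *truncated height*; we write $\infty$ for the value $\omega$.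

**Lemma 2.** If $H$ is computable and $p^\omega H$ is divisible, then $H\cong G(T)$ for a computable tree $T$.

*Proof.* **Step 1 (the tree).** We enumerate chains whose ranks are heights of socle elements. $H[p]$ is a computable $\mathbb F_p$-space in which linear independence is decidable, so it has a c.e. basis $z_0,z_1,\dots$ (finite or infinite). Let $Z_n=\langle z_i:i<n\rangle$, a finite set, and
$$b_n=\lim_s\max\{h_s(z):z\in z_n+Z_n\}\in\omega\cup\{\infty\}.$$
Let $T$ consist of disjoint chains at the root, the $n$-th with $b_n+1$ nodes (infinitely many if $b_n=\infty$). Its nodes are enumerable, since $b_n$ is approximated from below. So $T$ has a computable copy, and $G(T)=\bigoplus_n\mathbb Z(p^{b_n+1})$ with $\mathbb Z(p^{\infty+1})=\mathbb Z(p^\infty)$.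

**Step 2 (a basis adapted to heights).** We show that the $b_n$ count Ulm invariants. Pick $x_n\in z_n+Z_n$ of truncated height $b_n$; the $x_n$ form a basis of $H[p]$, with $Z_n=\langle x_i:i<n\rangle$. For truncated heights, $\mathrm{ht}(\sum c_nx_n)=\min_{c_n\ne0}\mathrm{ht}(x_n)$. Indeed let $e=c_Nx_N+y$ with $c_N\ne0$, $y\in Z_N$. A nonzero scalar multiple of $e$ lies in $z_N+Z_N$, so $\mathrm{ht}(e)\le\mathrm{ht}(x_N)$ by maximality. Hence $\mathrm{ht}(y)=\mathrm{ht}(e-c_Nx_N)\ge\mathrm{ht}(e)$, so $\mathrm{ht}(e)=\min(\mathrm{ht}(x_N),\mathrm{ht}(y))$; now induct on $N$. So $(p^mH)[p]$ is spanned by the $x_n$ with $b_n\ge m$. Exactly $u_m(H)$ many $b_n$ equal $m$, and $\dim(p^\omega H)[p]$ many are $\infty$.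

**Step 3 (comparison).** As $p^\omega H$ is divisible, $H=R\oplus p^\omega H$ for some $R$; then $p^\omega R\subset R\cap p^\omega H=0$ and $u_m(R)=u_m(H)$. By Prüfer's theorem $R$ is a direct sum of cyclic groups, with $u_m(H)$ summands $\mathbb Z(p^{m+1})$. The divisible group $p^\omega H$ is a direct sum of $\dim(p^\omega H)[p]$ copies of $\mathbb Z(p^\infty)$. So $H\cong G(T)$. $\square$

Once $p^\omega H$ is not divisible, the nodes of rank $\ge\omega$ carry structure, and membership in $p^\omega H$ is a $\Pi^0_2$ question. Each further step by $\omega$ costs two more jumps. Section 11 shows that finitely many such steps can be absorbed. First we show that infinitely many cannot always be.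

## 4. Following one child of the root, and where it escapes

To make $G\not\cong G(T_e)$ for the $e$-th computable tree, Lemma 1(c) suggests a plan: *pick a child $x_0$ of the root of $T_e$ and arrange $u_\alpha(G)=0$ for $\alpha=\mathrm{rk}(x_0)$.* If $G$ has length $\omega^2$, then $\alpha=\omega j+n$ for some $j,n<\omega$. Whether a node has rank $\ge\omega j$ will turn out to be decidable in $0^{(2j)}$. With this oracle, the number $n$ is approximated from below by a nondecreasing function $f$, whose limit is $\infty$ if $\mathrm{rk}(x_0)\ge\omega(j+1)$. So at each *level* $j$ we must build the part $p^{\omega j}G$, computably in $0^{(2j)}$, so that $u_F=0$ where $F=\lim f$, if this limit is finite.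

Let us try this at one level with one computable function $f$, where $f(0)=0$ and $f$ increases by steps $0$ or $1$. Start with $\langle e\rangle$ of order $p^3$, so of size $2$. When $f(s)$ reaches the size $n$ of a basis element $e$, adjoin elements to get $D$ with $p^LD=p^ne$, where $L=f(s)+2$, and put $e'=e-p^{L-n}D$. Then $p^ne'=0$ and $D$ has order $p^{L+1}$. The group $\langle e,D\rangle=\langle e',D\rangle$ has order $p^{n+1+L}$, so it is $\langle e'\rangle\oplus\langle D\rangle$ with sizes $n-1$ and $f(s)+2$. Size $n$ has disappeared.

With $f(s)=s$, the hits come at $s=2,4,6,\dots$. They leave summands of sizes $1,3,5,\dots$, and the big summand has successive sizes $4,6,8,\dots$. If $f$ stops at a finite $F$, the leftover sizes are odd numbers at most $F-2$ for odd $F$, and at most $F-1$ for even $F$. The big summand has size $F+1$ for odd $F\ge3$ and $F+2$ for even $F\ge2$ (and $e$ itself has size $2$ if $F\le1$). So size $F$ does not occur, as desired. If $f\to\infty$, however, the element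
$$z=p^2e=p^4D_0=p^6D_1=\cdots$$
acquires infinite height. *Burying a finite group leaves a residue in $p^\omega$.*

This is the point at which the plan stops. The residue appears exactly when $f\to\infty$, that is, when $\mathrm{rk}(x_0)\ge\omega(j+1)$. At the next level the residue makes some invariant $u_{\omega(j+1)+n}(G)$ nonzero, and in this construction it is handed to us, with no way to remove it at level $j+1$. If $x_0$ has rank exactly $\omega(j+1)+n$ for this $n$, Lemma 1(c) requires only $u_{\omega(j+1)+n}(G)\ge1$, and the residue supplies it. So the argument does not exclude that $x_0$ hides behind the residue.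

Two ideas get past this.

First, control the residue. With $r$ functions of which $\kappa$ tend to infinity, we bury so carefully that the residue has nonzero Ulm invariant at most at the *single* height $\kappa-1$. Write $n_{j+1}$ for this height, with $n_{j+1}=0$ if there is no residue. All else at level $j+1$ sits strictly above $n_{j+1}$ and avoids the forbidden values.

Second, use a pair of siblings below $x_0$. If $\mathrm{rk}(x_0)\ge\omega(j+1)$, there are siblings $w\ne w'$ below $x_0$ of rank at least $\omega j+(\text{a constant larger than }n_j)$. They too force a nonzero invariant, at $\alpha=\min(\mathrm{rk}\,w,\mathrm{rk}\,w')$, and we forbid $\alpha$ at level $j$ by a second function. If $\alpha$ is at level $j+1$, then it is at least $\omega(j+1)+n_{j+1}$, because $n_{j+1}$ is the least height in use there. But $x_0$ lies *above* the siblings, so $\mathrm{rk}(x_0)\ge\omega(j+1)+n_{j+1}+1$: it has been pushed strictly past the residue, and the argument can be repeated at level $j+1$.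

Both ends matter: residue heights must not exceed $n_{j+1}$ (so that above $n_{j+1}$ we have control), and nothing may lie below $n_{j+1}$ (so that the siblings push $x_0$ past it). This is why a single height is needed. Sections 5 to 8 build the group at one level, Section 9 stacks the levels, and Section 10 runs the argument.

## 5. Guessing a $0''$-computable function along a path

The next lemma turns a $0''$-computable function into a computable sequence of guesses. The correct guesses form a single path $\pi$, and wrong ones are believed only finitely often. For a string or sequence $\tau$, $\tau|n$ is its initial segment of length $n$.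

**Lemma 3.** Uniformly in a total $0''$-computable $q\colon\omega\to\omega$ there are a computable $\nu\colon\omega^2\to\omega$ and a computable sequence of strings $\delta_s\in\omega^s$ such that for some $\pi\in\omega^\omega$: $q(n)=\nu(n,\pi(n))$ for all $n$; each $\pi|n$ is an initial segment of infinitely many $\delta_s$; each string not an initial segment of $\pi$ is an initial segment of only finitely many $\delta_s$.

*Proof.* **Step 1 (exactly one infinite set).** We replace the $\Sigma^0_3$ graph of $q$ by c.e. sets of which exactly one is infinite. The graph is c.e. in $0''$, hence of the form $q(n)=v\iff\exists a\,\forall x\,\exists y\,R(n,v,a,x,y)$ with $R$ computable. Let $V_{n,(v,a)}$ receive $x$ once witnesses $y$ for all $x'\le x$ have been found. So $q(n)=v\iff\exists a\,(V_{n,(v,a)}\text{ is infinite})$. Arrange the enumeration so that for each $n$ at most one element enters at most one of the sets $V_{n,c}$ at each stage. Identify pairs $c=(v,a)$ with natural numbers. For $b\in\omega$ let $W_{n,(c,b)}$ receive an element whenever $V_{n,c}$ does at a stage at which $\sum_{c'<c}|V_{n,c'}|=b$.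

Let $c$ be least with $V_{n,c}$ infinite. Then $W_{n,(c,b)}$ is infinite for exactly one $b$, the final value of the sum. For $c'<c$ all $W_{n,(c',b)}$ are finite because $V_{n,c'}$ is. For $c'>c$ they are finite because the sum includes $|V_{n,c}|$ and tends to infinity. So $W_{n,i}$ is infinite for exactly one $i=i_n$, and $i_n=((q(n),a),b)$ for some $a,b$. Put $\nu(n,((v,a),b))=v$.

**Step 2 (the strings).** We arrange visits so that extensions of a string are visited as often as their sets receive elements. Let $ev_n(0),ev_n(1),\dots$ list the indices $i$ in the order in which the sets $W_{n,i}$ receive elements, once for each element received. This is total as $W_{n,i_n}$ is infinite. Define $\delta_s(n)$ for $n<s$ by recursion on $n$: $\delta_s(n)=ev_n(j)$, where $j$ is the number of $s'<s$ such that $|\delta_{s'}|>n$ and $\delta_{s'}|n=\delta_s|n$. If $\tau$ of length $n$ is an initial segment of infinitely many $\delta_s$, then the successive ones of length $>n$ take the values $ev_n(0),ev_n(1),\dots$ at $n$, so $\tau^\frown i$ is an initial segment of exactly $|W_{n,i}|$ of them.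

Let $\pi(n)=i_n$. By induction each $\pi|n$ is an initial segment of infinitely many $\delta_s$. A string off $\pi$ extends some $(\pi|n)^\frown i$ with $i\ne i_n$, which is an initial segment of only finitely many. $\square$

We say that $\tau$ is *visited* at stage $s$ if $\tau$ is an initial segment of $\delta_s$.

## 6. Placing a $0''$-computable group inside $p^\omega A$

**Lemma 4.** Uniformly in an infinite $0''$-computable $p$-group $H$ and $\mu\in\omega$ there is a computable chain $0=A_0\subset A_1\subset\cdots$ of finite groups with union $A$ such that $p^\omega A\cong H$ and $A_t[p]\subset p^\mu A_t$ (i.e. all cyclic summands of $A_t$ have size $\ge\mu$) for all $t$.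

*Proof.* **Step 1 (a presentation of $H$ by one relation at a time).** We want $H$ described by a single $0''$-computable function. Using $0''$, choose $h_0,h_1,\dots\in H$ as follows. With $H_n=\langle h_0,\dots,h_{n-1}\rangle$ of order $p^n$, take the least $y\in H\setminus H_n$ and let $h_n=p^iy$, where $p^iy\notin H_n$ and $p^{i+1}y\in H_n$. Then $|H_{n+1}|=p^{n+1}$. Also $\bigcup H_n=H$: the least element outside the union would be chosen as $y$ at every step from some point on, the exponent $i$ would drop by at least one at each step, and $y$ would enter after finitely many steps. Moreover $ph_n=\sum_{i<n}\alpha_n(i)h_i$ for a unique $\alpha_n\in\{0,\dots,p-1\}^n$. These relations present $H$: the abstract group on $h_0,\dots,h_{n-1}$ with the first $n$ relations has order at most $p^n$ and maps onto $H_n$. Apply Lemma 3 to $q(n)=\alpha_n$ (coded; invalid codes are read as the zero vector).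

**Step 2 (a computable $B$ with $p^\omega B\cong H$).** We build a copy of $H$ for every guess and give elements on $\pi$ infinite height. Start from $0$. At stage $s$, for $n=1,\dots,s$ in order and $\tau=\delta_s|n$: if $h_\tau$ does not exist yet, adjoin it with
$$ph_\tau=\sum_{i<n-1}\nu(n-1,\tau(n-1))(i)\,h_{\tau|(i+1)};$$
then adjoin successively $s$ elements giving a new $r_{\tau,s}$ with $p^sr_{\tau,s}=h_\tau$. This is a computable chain; let $B$ be its union.

The elements $h_{\pi|n}$ ($n\ge1$) satisfy the relations of $h_{n-1}$, and each was adjoined to a group containing the previous ones. So $\langle h_{\pi|1},\dots,h_{\pi|n}\rangle$ has order $p^n$, and $H_\pi=\langle h_{\pi|n}:n\ge1\rangle\cong H$. Since $\pi|n$ is visited infinitely often, $h_{\pi|n}\in p^sB$ for infinitely many $s$. Hence $H_\pi\subset p^\omega B$.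

For the other inclusion, note that $B$ is presented by the generators $h_\tau,r_{\tau,s}$ and the relations displayed. In $B/H_\pi$ all $h_{\pi|n}$ vanish. So $B/H_\pi$ is the direct sum of the cyclic groups $\langle r_{\pi|n,s}\rangle$ of order $p^s$ and of groups $\bar B_\sigma$, with $\sigma$ ranging over the minimal strings off $\pi$, where $\bar B_\sigma$ is generated by the $h_\tau,r_{\tau,s}$ with $\tau\supseteq\sigma$. (A relation for such $\tau$ involves only $h_{\tau|(i+1)}$, which either extends $\sigma$ in its index or lies on $\pi$ and vanishes.) Since $\sigma$ is visited finitely often, $\bar B_\sigma$ is a finitely generated torsion group, hence finite. So $B/H_\pi$ is a direct sum of finite groups, $p^\omega(B/H_\pi)=0$, and $p^\omega B=H_\pi$.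

**Step 3 (raising sizes).** We stretch $B$ by $\mu$ so that small sizes do not occur. Let $B=\bigcup B_t$ be the chain, with $B_0=0$. For a basis $(e_i)$ of $B_t$ let $A_t=\bigoplus\langle\tilde e_i\rangle\supset B_t$ with $p^\mu\tilde e_i=e_i$. Then $p^\mu A_t=B_t$ and $A_t[p]=B_t[p]\subset p^\mu A_t$. Map $A_t$ to $A_{t+1}$ by sending $\tilde e_i$ to some $a_i\in A_{t+1}$ with $p^\mu a_i=e_i\in B_t\subset B_{t+1}=p^\mu A_{t+1}$. This is a well-defined homomorphism, since $p^ke_i=0$ implies $p^{\mu+k}a_i=0$. It extends the inclusion $B_t\subset B_{t+1}$, so it is injective on $A_t[p]=B_t[p]$, hence injective. With $A=\bigcup A_t$ we get $p^\mu A=B$, so $p^\omega A=p^\omega B\cong H$. $\square$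

## 7. Burying a finite group

Now we treat several functions at once. Let $r\ge1$ and let $f^1,\dots,f^r\colon\omega\to\omega$ be computable with $f^i(0)=0$ and $f^i(s+1)-f^i(s)\in\{0,1\}$. Let $F^i=\lim_sf^i(s)\in\omega\cup\{\infty\}$ and $\kappa=\#\{i:F^i=\infty\}$. Let $g_1(s)\le\dots\le g_r(s)$ be the sorted values of the $f^i(s)$, and make them strictly increasing:
$$\hat g_1=g_1,\qquad \hat g_k=\max(g_k,\hat g_{k-1}+1),\qquad\text{so}\quad \hat g_k=\max_{l\le k}(g_l+k-l).\qquad(5)$$

We need three facts.

> $\hat g_1(s)<\dots<\hat g_r(s)$, and $\hat g_k(s+1)-\hat g_k(s)\in\{0,1\}$. $\quad(6)$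

The map $(f^i)\mapsto(\hat g_k)$ is monotone and commutes with adding $1$ to all coordinates, and $f^i(s)\le f^i(s+1)\le f^i(s)+1$.

> $\{f^i(s)\}\subset\{\hat g_k(s)\}$. $\quad(7)$

We must see that each $g_k$ is some $\hat g_l$. If $\hat g_k\ne g_k$, then $g_k\le\hat g_{k-1}$. Let $l<k$ be largest with $\hat g_l=g_l$ ($l=1$ qualifies). Then $\hat g_{l+i}=g_l+i$ for $l+i\le k$, and $g_l\le g_k\le\hat g_{k-1}$, so $g_k$ is one of $\hat g_l,\dots,\hat g_{k-1}$.

> $\hat g_k\to\infty$ iff $k\ge k_0:=r-\kappa+1$; otherwise $\hat g_k$ is eventually constant. $\quad(8)$

If at least $k$ of the $f^i$ are bounded, then $g_k$ is bounded. Conversely, if $g_k\le M$ always, then at each stage at least $k$ of the $f^i$ are $\le M$; those with limit $>M$ drop out eventually, so at least $k$ of them have finite limit. Hence $g_k\to\infty$ iff $k>r-\kappa$, and by (5) $\hat g_k$ is bounded iff $g_k$ is.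

**Lemma 5.** Uniformly in the above, $m,d\in\omega$, and a finite $p$-group $E$ all of whose cyclic summands have size $\ge m+r+1$, there is a computable chain $E\subset C_d\subset C_{d+1}\subset\cdots$ with union $C$ such that, for $Q=p^\omega C$:

(i) $u_n(C)=0$ for $n<m$;

(ii) $u_n(C)=0$ for $n\in\{F^1,\dots,F^r\}\cap\omega$;

(iii) $p^\kappa Q=0$ and $u_n(Q)=0$ for all $n\ne\kappa-1$ (so $Q=0$ if $\kappa=0$).

*Proof.* **Step 1 (the construction).** We apply the move of Section 4 whenever a size collides with some $\hat g_k(s)$. We keep a basis of the current finite group, starting with a basis of $E$ (the *initial* tokens); basis elements are called *tokens*. At stage $s\ge d$, as long as some token $e$ has size $n=\hat g_k(s)$ for some $k$, one such $e$ is *hit* (by $\hat g_k$). That is, with $L=\hat g_r(s)+m+r+1$, adjoin successively $L$ elements to obtain $D$ with $p^LD=p^ne$, and replace $e$ by the *main* token $D$ and the *leftover* token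
$$e'=e-p^{L-n}D,\qquad p^ne'=0,\qquad\langle e,D\rangle=\langle e'\rangle\oplus\langle D\rangle.\qquad(9)$$
Here $D$ has order $p^{L+1}$, since $p^LD=p^ne$ has order $p$. The group $\langle e,D\rangle=\langle e',D\rangle$ has order $p^{n+1}p^L$, so $e'$ has order exactly $p^n$ and the sum is direct. (Step 3 shows that $n\ge1$ always, so $e'\ne0$; until then a zero leftover is simply discarded.) The stage terminates: main tokens have size $L>\hat g_r(s)$, so $\sum(\text{size}+1)$ over the tokens of size $\le\hat g_r(s)$ drops by one at each hit. Let $C_s$ be the result.

**Step 2 (the number $k^*$).** We attach to each token the index of the only function that can hit it. For a token $\tau$ present at stage $s$ let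
$$k^*(\tau,s)=\#\{l:\hat g_l(s)\le\text{size of }\tau\}.$$
A token hit by $\hat g_k$ at stage $s$ has $k^*=k\ge1$ then. Its leftover has size $\hat g_k(s)-1$, which is $\ge\hat g_{k-1}(s)$ if $k\ge2$, so the leftover has $k^*=k-1$. A new main token has $k^*=r$.

Moreover $k^*$ is constant until the token is hit. At the end of stage $s$ the size of a token with $k^*=k$ is not in $\{\hat g_l(s)\}$, so it is $>\hat g_k(s)$ (if $k\ge1$) and $<\hat g_{k+1}(s)$ (if $k<r$). By (6), at stage $s+1$ it is $\ge\hat g_k(s+1)$ and $<\hat g_{k+1}(s+1)$; in case of equality the token is hit at stage $s+1$. So $\hat g_k$ cannot exceed the size of the token without a hit, and consequently, using (8):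

> A token with $k^*=k$ can only be hit by $\hat g_k$ (never, if $k=0$), and if $k\ge k_0$ it is eventually hit. $\quad(10)$

*Illustration.* Let $r=2$, $m=0$, $f^1(s)=f^2(s)=s$, so $\hat g_1=s$, $\hat g_2=s+1$. A token of size $n\ge3$ with $k^*=2$ is hit by $\hat g_2$ at stage $s=n-1$. Its leftover has size $n-1=\hat g_1(s)$ and is hit by $\hat g_1$ at the same stage; the new leftover has size $n-2$ and $k^*=0$ and is never hit.

**Step 3 (proof of (i) and (ii)).** We bound sizes from below and check that forbidden sizes are absent. Initial and main tokens have size $\ge m+r+1$ and $k^*\le r$. Each passage to a leftover lowers $k^*$ and the size by $1$, and a hit needs $k^*\ge1$. So iterated leftovers have depth $\le r$, and every token has size $\ge m+1$. By (3), (i) holds. After stage $s$ no token size lies in $\{\hat g_k(s)\}\supset\{f^i(s)\}$. If $F^i<\infty$, then $f^i(s)=F^i$ for large $s$, and (3) gives (ii).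

**Step 4 (heights of components).** We reduce infinite height in $C$ to infinite height inside descendants of tokens. Each token $\tau$ present at some moment evolves inside its own direct summand $C^\tau$ of $C$. At any moment $C$ is the direct sum of the $C^\tau$ over the tokens present, and heights in $C$ are minima of heights of components. Let $x\in\langle e\rangle$ have order $p^o$, $o\ge1$, and let $e$, of size $n$, be hit. Then $x$ is a multiple of $p^{n+1-o}e$ by an integer prime to $p$, and by (9)
$$p^{n+1-o}e=p^{n+1-o}e'+p^{L+1-o}D.$$
So
$$x=x'+x'',\quad x'\in\langle e'\rangle\text{ of order }p^{o-1},\quad x''\in\langle D\rangle\text{ of order }p^o.\qquad(11)$$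
Hence $x$ has infinite height iff both $x'$ and $x''$ do. If a token is never hit, $C^\tau=\langle\tau\rangle$ is finite and contains no nonzero element of infinite height.

**Step 5 (late hits).** We show that bounded $\hat g_l$ stop hitting. Choose $s^*\ge d$ such that for $s\ge s^*$ all $\hat g_l(s)$ with $l<k_0$ are constant and, if $1<k_0\le r$, $\hat g_{k_0}(s)>\hat g_{k_0-1}(s)+1$. Then:

> There are no hits by $\hat g_l$, $l<k_0$, at stages $s>s^*$. $\quad(12)$

Consider a token hit by $\hat g_l$ at such a stage $s$. Its size is $\hat g_l(s)=\hat g_l(s-1)$, so it was not present at the end of stage $s-1\ge d$. It is not a main token created at stage $s$, as these have size $>\hat g_r(s)$. So it is the leftover, created at stage $s$, of a token hit at stage $s$ by $\hat g_{l+1}$, with $\hat g_{l+1}(s)-1=\hat g_l(s)$. In particular $l<r$. If $l+1<k_0$, repeat the argument with that token. Going up, we either reach $l+1=k_0\le r$, contradicting the choice of $s^*$, or (if $k_0=r+1$) reach $l=r$, which is impossible.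

**Step 6 (upper bound on the residue).** *If an element of order $p^o$, $o\ge1$, of $\langle\tau\rangle$ ($\tau$ any token) has infinite height, then $o\le\kappa$.*

First: if $\tau$ is created at a stage $>s^*$ with $k^*=k$, then $k\ge k_0$ and $o\le k-k_0+1$. Induct on $k$. If $k<k_0$, then $\tau$ is never hit, by (10) and (12), so no such element exists. Let $k\ge k_0$. Then $\tau$ is hit, and its leftover (with $k^*=k-1$, created after $s^*$) contains an element of order $p^{o-1}$ of infinite height. Either $o=1\le k-k_0+1$, or by induction $o-1\le(k-1)-k_0+1$.

Now let $\tau$ be arbitrary. It must be hit, giving a main token containing an element of order $p^o$ of infinite height. This main token must be hit too, at a strictly later stage, because at its creation its size exceeds $\hat g_r$. Continuing, we obtain such a main token created after $s^*$. It has $k^*=r$, so $r\ge k_0$ and $o\le r-k_0+1=\kappa$. (If $\kappa=0$, then $k_0=r+1$, and there is no such element at all.)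

**Step 7 (lower bound on the residue).** *If $\tau$ has $k^*=k$ at some moment and $0\le o\le k-k_0+1$, then elements of $\langle\tau\rangle$ of order $p^o$ have infinite height.*

Induct on $o$; $o=0$ is trivial. Let $o\ge1$, so $k\ge k_0$, and let $x\in\langle\tau\rangle$ have order $p^o$.

*Case $k=r$.* By (10) $\tau$ is hit, its main token $D_0$ (with $k^*=r$) is hit later, giving a main token $D_1$, and so on. Applying (11) repeatedly, for each $N$ we get $x=\sum_{t\le N}x'_t+x''_N$. Here $x'_t$ has order $p^{o-1}$ in a leftover with $k^*=r-1$, hence infinite height by induction, since $o-1\le(r-1)-k_0+1$. And $x''_N\in\langle D_N\rangle$ has order $p^o$, hence height $\ge L_N+1-o$, where $D_N$ has order $p^{L_N+1}$. The stages of the hits increase strictly and $\hat g_r\to\infty$ (as $r\ge k_0$), so $L_N\to\infty$ and $x$ has infinite height.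

*Case $k<r$.* By (10) $\tau$ is hit. Then $x'$ has order $p^{o-1}$ in a token with $k^*=k-1$, and has infinite height by induction. And $x''$ has order $p^o$ in a token with $k^*=r$; it has infinite height by the case $k=r$, as $o\le k-k_0+1\le r-k_0+1$.

**Step 8 (proof of (iii)).** We combine the bounds to see that $Q$ lives at one height. If $x\in Q$, all its token components (at a moment when $x$ is in the group) have infinite height, so $p^\kappa x=0$ by Step 6. If $\kappa=0$ this says $Q=0$. Let $\kappa\ge1$ and $z\in Q[p]$. Each nonzero component $z_\tau$ lies in $\langle\tau\rangle[p]$ and has infinite height, so $\tau$ is eventually hit. With $n$ its size, $\langle\tau\rangle[p]=\langle p^n\tau\rangle=\langle p^LD\rangle$, and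
$$p^LD=p^{\kappa-1}\big(p^{L+1-\kappa}D\big),$$
where $L+1\ge r\ge\kappa$. The element $p^{L+1-\kappa}D$ has order $p^\kappa$, so it lies in $Q$ by Step 7 with $k=r$ and $o=\kappa=r-k_0+1$. Hence $Q[p]\subset p^{\kappa-1}Q$. So $(p^nQ)[p]=Q[p]$ for $n\le\kappa-1$, and $p^nQ=0$ for $n\ge\kappa$. This gives $u_n(Q)=0$ for $n\ne\kappa-1$. $\square$

## 8. One level: a prescribed $p^\omega$ up to a controlled residue

**Proposition 6.** Uniformly in an infinite $0''$-computable $p$-group $H$, $m\in\omega$, $r\ge0$, and computable nondecreasing $f^1,\dots,f^r$ with limits $F^i\in\omega\cup\{\infty\}$, there is an infinite computable $p$-group $G$ such that, with $\kappa=\#\{i:F^i=\infty\}$: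

(a) $p^\omega G\cong H\oplus E$, where $p^\kappa E=0$ and $u_n(E)=0$ for $n\ne\kappa-1$;

(b) $u_n(G)=0$ for all $n\in\{F^1,\dots,F^r\}\cap\omega$;

(c) $u_n(G)=0$ for $n<m$.

*Proof.* **Step 1 (normalizing the functions).** Lemma 5 needs steps $0$ or $1$. Replace $f^i$ by $\tilde f^i(0)=0$, with $\tilde f^i(s+1)=\tilde f^i(s)+1$ if $\tilde f^i(s)<f^i(s+1)$, and $\tilde f^i(s+1)=\tilde f^i(s)$ otherwise. Then $\tilde f^i\le f^i$, and $\tilde f^i$ climbs as long as it is below; the limits are the same. So assume $f^i(0)=0$ and steps $0$ or $1$.

**Step 2 (one component for each guess).** We do not know which $F^i$ are infinite, nor the finite values, so we try all possibilities at once and bury those that turn out wrong. Let $G=\bigoplus_{(X,c)}G_{X,c}$ over $X\subset\{1,\dots,r\}$ (guess: the $i$ with $F^i=\infty$) and $c\colon\{1,\dots,r\}\setminus X\to\omega$ (guess: the finite limits). Let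
$$\mu=m+r+1+\max_{i\notin X}c_i\qquad(\max\emptyset=0),$$
and take $(A_t)$ from Lemma 4 for $H,\mu$. Let $a$ be the first stage with $f^i(a)=c_i$ for all $i\notin X$ (if there is none, $G_{X,c}=0$), and $d>a$ the first stage with $f^i(d)>c_i$ for some $i\notin X$ ($d=\infty$ if there is none). $G_{X,c}$ is the union of the following chain:

- Before stage $a$ the group is $0$.
- For $a\le s<d$ the group at stage $s$ is $A_{t(s)}$. Here $t(a)=0$. We put $t(s+1)=t(s)+1$ if all cyclic summands of $A_{t(s)+1}$ have size $<\min_{i\in X}f^i(s+1)$ (no condition if $X=\emptyset$), and $t(s+1)=t(s)$ otherwise.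
- If $d<\infty$, then from stage $d$ on follow Lemma 5 with $E=A_{t(d-1)}$. This is legitimate: the cyclic summands have size $\ge\mu\ge m+r+1$, and $X\ne\{1,\dots,r\}$, so $r\ge1$.

**Step 3 (the three kinds of components).** We check (b), (c) and compute $p^\omega$ for each nonzero possibility.

*$d=\infty$ and $t$ unbounded.* Then $G_{X,c}=A$, and $p^\omega A\cong H\ne0$, so $A$ is unbounded. Hence $F^i=\infty$ for $i\in X$, because sizes stay below $f^i$, while $F^i=c_i$ for $i\notin X$. Conversely, for $X=\{i:F^i=\infty\}$ and $c_i=F^i$ ($i\notin X$), the stage $a$ exists, $d=\infty$, and $t\to\infty$. So there is exactly one such component. If $u_n(A)\ne0$ then $n\ge\mu$ by (3), so $n\ge m$ and $n>c_i=F^i$ for all $i\notin X$, i.e. for all $i$ with $F^i<\infty$.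

*$d=\infty$ and $t$ bounded.* Then $G_{X,c}$ is finite. The size $n$ of any cyclic summand satisfies $n\ge\mu\ge m$. Also $n>c_i=F^i$ for $i\notin X$. Since $A_0=0$, the summand entered under the size condition, so for $i\in X$ we have $n<f^i(s)\le F^i$ for some $s$. So $n\ne F^i$ for every $i$, (b) and (c) hold for this component, and it contributes nothing to $p^\omega G$.

*$d<\infty$.* Lemma 5 gives (b), (c) for this component. Its $p^\omega$ is a group $Q$ as in Lemma 5(iii), with the same $\kappa$.

**Step 4 (summing).** Let $E$ be the direct sum of all these $Q$. Since $p^\omega$ and $u_n$ commute with direct sums, (a), (b), (c) follow. $G$ is infinite since it contains $A$. For $r=0$ the only component is $A$, and $E=0$. $\square$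

## 9. Forbidden heights read off all trees, and the stacked group

**Ranks relative to jumps.** Let $T_e$ ($e\in\omega$) be the $e$-th triple (partial computable candidate for the characteristic function of $T$, partial computable candidate for $P$, number as candidate for the root). Call $e$ *valid* if $T_e$ is a computable $p$-basic tree. This is a conjunction of $\forall\exists$ conditions: the characteristic function is total with values $0,1$; the root is in $T$ and fixed by $P$; $P$ converges on $T$ with values in $T$; every $x\in T$ reaches the root. So validity is $\Pi^0_2$, decidable in $0''$. For valid $e$ put $T_e^{(j)}=\{x\ne0:\mathrm{rk}(x)\ge\omega j\}$. For $x\ne0$,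
$$\mathrm{rk}(x)\ge\omega j+n\iff\exists y\in T_e^{(j)}\ P^n(y)=x,\qquad \mathrm{rk}(x)\ge\omega(j+1)\iff\forall n\ \mathrm{rk}(x)\ge\omega j+n.$$
So, by induction, $T_e^{(j)}$ is $\Pi^0_{2j}$ (computable for $j=0$), hence $0^{(2j)}$-computable, uniformly. Let
$$r_j=2j,\qquad N_j=\max(r_{j-1},1)\quad(j\ge1).\qquad(13)$$
For $w\ne0$ let
$$\rho_{j,s}(w)=\max\big(\{0\}\cup\{n\le s:\exists y\le s,\ y\in T_e^{(j)},\ P^n(y)=w\}\big).$$
It is nondecreasing in $s$, with limit $n$ if $\mathrm{rk}(w)=\omega j+n$, and $\infty$ if $\mathrm{rk}(w)\ge\omega(j+1)$.

**Two functions for each tree.** For $j\ge1$ and $e<j$ define $0^{(2j)}$-computable total nondecreasing functions $f^A_{e,j},f^B_{e,j}$, uniformly. If $e$ is not valid, both are constantly $0$. If $e$ is valid: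

- Let $x_0=x_0(e)$ be the first element found in a fixed $0^{(2e+2)}$-computable search for $x\ne0$ with $P(x)=0$ and $\mathrm{rk}(x)\ge\omega(e+1)+N_{e+1}$ (search for witnesses $y\in T_e^{(e+1)}$ with $P^{N_{e+1}}(y)=x$). It does not depend on $j$, and $2e+2\le2j$. Put $f^A_{e,j}(s)=0$ as long as $x_0$ is not found within $s$ steps, and then $f^A_{e,j}(s)=\rho_{j,s}(x_0)$.
- After $x_0$ is found, search ($0^{(2j)}$-computably) for siblings $w\ne w'$ with $P(w)=P(w')=t$, $P^i(t)=x_0$ for some $i\ge0$, and $\mathrm{rk}(w),\mathrm{rk}(w')\ge\omega j+N_j$. Put $f^B_{e,j}(s)=0$ as long as no such pair is found within $s$ steps, and then $f^B_{e,j}(s)=\min(\rho_{j,s}(w),\rho_{j,s}(w'))$ for the first pair found.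

The *level $j$ list* consists of these $r_j=2j$ functions (it is empty for $j=0$). Let $\Phi_j$ be the set of finite limits of functions in it, $\kappa_j\le r_j$ the number of those with limit $\infty$, and
$$n_j=\max(\kappa_{j-1},1)-1\quad(j\ge1),\qquad\text{so}\quad n_j\le N_j-1<N_j.\qquad(14)$$
For functions in the level $j-1$ list, "the limit is $\infty$" is $\Pi_2$ relative to $0^{(2j-2)}$, so $0^{(2j)}$ computes $\kappa_{j-1}$ and $n_j$, uniformly in $j$. *All these data depend only on the trees $T_e$, not on the group constructed next*, so there is no circularity.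

**The group.** For $k\ge1$ let $H^k_k=\bigoplus_\omega\mathbb Z(p^{n_k+1})$, a $0^{(2k)}$-computable infinite group. For $j=k-1,\dots,0$ let $H^j_k$ be the infinite $0^{(2j)}$-computable group obtained from Proposition 6 relativized to $0^{(2j)}$, applied to $H^{j+1}_k$ (which is $0^{(2j+2)}=(0^{(2j)})''$-computable), the level $j$ list, and $m=N_j$ ($m=0$ if $j=0$). Put $G_k=H^0_k$ and $G=\bigoplus_{k\ge1}G_k$.

**Step 1 ($G$ is computable).** We need indices uniformly in $k$. An index of $H^k_k$ relative to $0^{(2k)}$, indices of the level $j$ functions relative to $0^{(2j)}$, and the numbers $r_j,N_j$ are computable from $k$ and $j$. By uniformity of Proposition 6, in the oracle and in all data, there is a computable function taking an index of $H^{j+1}_k$ relative to $0^{(2j+2)}$ to an index of $H^j_k$ relative to $0^{(2j)}$. Iterating $k$ times gives an index of the computable chain for $G_k$, computably in $k$. So $G$ is a computable abelian $p$-group.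

**Step 2 ($G$ is reduced of length $\omega^2$).** We compute $p^{\omega j}G_k$. Proposition 6(a) at level $j-1$ gives, for $1\le j\le k$, $p^\omega H^{j-1}_k\cong H^j_k\oplus E^j_k$ with $E^j_k$ bounded and $u_n(E^j_k)=0$ for $n\ne\kappa_{j-1}-1$. In particular $E^j_k=0$ if $\kappa_{j-1}=0$. In all cases, therefore, $u_n(E^j_k)=0$ for $n\ne n_j$. By induction on $j$, since bounded groups have $p^\omega=0$,
$$p^{\omega j}G_k\cong H^j_k\oplus E^j_k\qquad(1\le j\le k).\qquad(15)$$
So $p^{\omega k}G_k$ is nonzero and bounded, and $p^{\omega(k+1)}G_k=0$. Hence $p^{\omega^2}G=0$, while $p^\alpha G\ne0$ for all $\alpha<\omega^2$: $G$ is reduced of length $\omega^2$.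

**Step 3 (the key property).** We collect where invariants of $G$ can be nonzero: for all $j\ge1$ and $n<\omega$,

> if $u_{\omega j+n}(G)\ne0$, then $n\ge n_j$; and if moreover $n>n_j$, then $n\notin\Phi_j$. $\quad(16)$

By (1), $u_{\omega j+n}(G)=\sum_ku_n(p^{\omega j}G_k)$. For $k<j$ the summand is $0$, as $p^{\omega j}G_k=0$. For $k\ge j$ use (15). The residue $E^j_k$ contributes only at $n=n_j$. For $k=j$, $H^j_j$ contributes only at $n=n_j$. For $k>j$, Proposition 6(b),(c) gives $u_n(H^j_k)=0$ for $n<N_j$ and for $n\in\Phi_j$, and $n_j<N_j$.

## 10. Every candidate tree has a node of rank $\omega^2$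

*Proof of Theorem A.* Suppose $T=T_e$ is a computable $p$-basic tree with $G(T)\cong G$.

**Step 1 ($x_0$ exists).** Since $p^{\omega^2}G(T)=0$, Lemma 1(a) shows that all non-root nodes have ranks which are ordinals $<\omega^2$. Since $p^{\omega(e+1)+N_{e+1}}G(T)\ne0$, there is a node $y\ne0$ of rank $\ge\omega(e+1)+N_{e+1}$. The node $P^i(y)\ne0$ with $P^{i+1}(y)=0$ has at least this rank. So the search for $x_0=x_0(e)$ succeeds.

**Step 2 (the claim).** We show that $x_0$ is pushed past the residue at every level:
$$\mathrm{rk}(x_0)\ge\omega j+n_j+1\quad\text{for all }j\ge e+1.\qquad(17)$$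
For $j=e+1$: $\mathrm{rk}(x_0)\ge\omega(e+1)+N_{e+1}$, and $N_{e+1}\ge n_{e+1}+1$. Now assume (17) for some $j\ge e+1$.

**Step 3 ($\mathrm{rk}(x_0)\ge\omega(j+1)$).** Here the function $f^A$ acts. Otherwise $\mathrm{rk}(x_0)=\omega j+n$ with $n_j<n<\omega$. As $P(x_0)=0$, Lemma 1(c) gives $u_{\omega j+n}(G)\ge1$. But $n=\lim f^A_{e,j}\in\Phi_j$ (recall $e<j$), contradicting (16).

**Step 4 (the search for siblings succeeds).** Among the nodes $y$ with $P^i(y)=x_0$ for some $i\ge0$ and $\mathrm{rk}(y)\ge\omega(j+1)$ (there are such, by Step 3) take one of least rank. Its rank is exactly $\omega(j+1)$; otherwise it would have a child of rank $\ge\omega(j+1)$, necessarily of smaller rank than $y$. So its children have ranks $<\omega(j+1)$, and for every $n$ some child has rank $\ge\omega j+n$. Hence infinitely many children have rank $\ge\omega j+N_j$, and any two of them form a suitable pair.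

**Step 5 (the siblings leave level $j$).** Here the function $f^B$ acts. Let $w,w'$ be the pair found, $t$ their parent, and $\alpha=\min(\mathrm{rk}(w),\mathrm{rk}(w'))\ge\omega j+N_j$. By Lemma 1(c), $u_\alpha(G)\ge1$. If $\alpha=\omega j+n<\omega(j+1)$, then $n=\lim f^B_{e,j}\in\Phi_j$ and $n\ge N_j>n_j$, contradicting (16). So $\alpha\ge\omega(j+1)$.

**Step 6 ($x_0$ passes the residue at level $j+1$).** We have $\mathrm{rk}(x_0)\ge\mathrm{rk}(t)\ge\alpha+1$. If $\alpha\ge\omega(j+2)$, then $\mathrm{rk}(x_0)>\omega(j+1)+n_{j+1}+1$. If $\alpha=\omega(j+1)+n'$ with $n'<\omega$, then (16) at level $j+1$ and $u_\alpha(G)\ne0$ give $n'\ge n_{j+1}$, so $\mathrm{rk}(x_0)\ge\omega(j+1)+n_{j+1}+1$. This proves (17).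

By (17), $\mathrm{rk}(x_0)\ge\omega^2$, contradicting Step 1. So $G$ is represented by no computable $p$-basic tree. $\blacksquare$

## 11. Lengths below $\omega^2$: absorbing one Ulm level at a time

For Theorem B we use the Ulm–Kaplansky theorem: countable $p$-groups with the same $u_\alpha$ for all countable $\alpha$ and divisible parts of the same rank are isomorphic. The form we need is: *countable $p$-groups $A,B$ with $u_n(A)=u_n(B)$ for all $n<\omega$ and $p^\omega A\cong p^\omega B$ are isomorphic.* Indeed $p^\omega A$ determines the invariants $u_\alpha(A)$ for $\alpha\ge\omega$, and it contains the divisible part of $A$.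

Lemma 2 treats the case that $p^\omega G$ is divisible. Otherwise suppose that $p^\omega G$ is represented by a $0''$-computable tree $S$. A first try is to guess $S$ along strings, as in Section 6, and to hang chains of growing length on the nodes $h_\tau$, so that exactly the correct nodes get rank $\ge\omega$. But a wrong node $h_\tau$ survives with some finite rank $n$, and by (4) it may contribute to $u_n$, where $G$ may have $u_n(G)=0$. We need a supply of values $n$ that are certainly allowed, and we must place every wrong node at one of them. An element of $p^\omega G\setminus p^{\omega+1}G$ provides this supply.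

**Lemma 7.** If $G$ is computable, $p^\omega G$ is not divisible, and $p^\omega G\cong G(S)$ with $S$ a $0''$-computable tree, then $G\cong G(T)$ for a computable tree $T$.

*Proof.* **Step 1 (a supply of nonzero invariants).** We produce $\sigma_0<\sigma_1<\cdots$ with $u_{\sigma_k}(G)\ge1$, each computably approximable from below. Fix $v\in p^\omega G\setminus p^{\omega+1}G$. For $r\ge1$ find $a_r$ with $p^ra_r=v$ and let $y[r]=p^{r-1}a_r$. Then $py[r]=v$ and $r-1\le\mathrm{ht}(y[r])<\omega$; the height is finite because $y[r]\in p^\omega G$ would give $v\in p^{\omega+1}G$. Put $\eta_s(r)=\max(r-1,h_s(y[r]))$, nondecreasing in $s$ with limit $\mathrm{ht}(y[r])$. If $n=\mathrm{ht}(y[r])$, let $y'=y[n+2]$; then $\mathrm{ht}(y')>n$, and $y[r]-y'\in G[p]$ has height exactly $n$, so $u_n(G)\ge1$.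

Define $\sigma_k(s)=\eta_s(r_k(s))$ with $r_0(s)=1$, $r_{k+1}(0)=\sigma_k(0)+2$, and for $s\ge1$
$$r_{k+1}(s)=\begin{cases}r_{k+1}(s-1)&\text{if }\eta_s(r_{k+1}(s-1))>\sigma_k(s),\\ \sigma_k(s)+\sigma_{k+1}(s-1)+2&\text{otherwise.}\end{cases}$$
In the first case $\sigma_{k+1}(s)>\sigma_k(s)$ and $\sigma_{k+1}(s)\ge\sigma_{k+1}(s-1)$. In the second, since $\eta_s(r)\ge r-1$, $\sigma_{k+1}(s)\ge\sigma_k(s)+\sigma_{k+1}(s-1)+1$. At $s=0$, $\sigma_{k+1}(0)\ge\sigma_k(0)+1$. So $\sigma_k(s)$ is nondecreasing in $s$ and $\sigma_k(s)<\sigma_{k+1}(s)$; hence $\sigma_k(s)\ge k$. By induction on $k$, $r_k(s)$ and $\sigma_k(s)$ stabilize: once $\sigma_k(s)$ is constant, $r_{k+1}$ changes at most once more, because after a change the condition of the first case holds forever; then $\sigma_{k+1}(s)=\eta_s(r_{k+1})$ with $r_{k+1}$ fixed, and it converges. So $\sigma_k=\lim_s\sigma_k(s)<\omega$ is the height of some $y[r]$, $u_{\sigma_k}(G)\ge1$, and $\sigma_0<\sigma_1<\cdots$.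

**Step 2 (the remaining invariants).** We describe what must be built besides the supply. Let $M$ be the multiset containing each $n<\omega$ exactly $u_n(G)$ times, and let $M'$ be $M$ with one copy of each $\sigma_k$ removed. "$u_n(G)\ge k$" is $\Sigma^0_2$: there are $z_1,\dots,z_k\in G[p]$ all of whose nontrivial $\mathbb F_p$-combinations have height exactly $n$. "$n\in\{\sigma_k:k\in\omega\}$" is $\Delta^0_2$, since only $k\le n$ matter and the $\sigma_k$ are limits of computable functions. So "$M'$ contains at least $k$ copies of $n$" is $\Sigma^0_2$, say $\exists a\,\forall b\,\theta(n,k,a,b)$ with $\theta$ computable.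

**Step 3 (guessing $S$).** We code $S$ as a $0''$-computable function. $0''$-computably list $S\setminus\{0\}$: at step $n$ list the least not yet listed $y\le n$ in $S\setminus\{0\}$ whose parent is the root or already listed. Let $q(n)=-1$ if its parent is the root and $q(n)=i$ if its parent was listed at step $i<n$; if there is no such $y$, let $q(n)=*$. Every node is eventually listed: by induction on depth its parent is the root or gets listed, after which only smaller candidates, finitely many, can precede it. Apply Lemma 3 (values coded). Call a string $\tau$ of length $n\ge1$ *live* if $\nu(n-1,\tau(n-1))$ is $-1$, or is some $i<n-1$ with $\tau|(i+1)$ live. So $\pi|n$ is live iff a node is listed at step $n-1$.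

**Step 4 (construction of $T$).** "Supply indices" are natural numbers; each is assigned at most once. At stage $s$:

1. For each live $\tau=\delta_s|n$, $1\le n\le s$ (in increasing order of $n$), create the node $h_\tau$ if new, with parent the root if $\nu(n-1,\tau(n-1))=-1$, and parent $h_{\tau|(i+1)}$ if it is $i$. Then give each of these $\tau$ one fresh supply index, larger than all indices assigned so far, with shorter strings receiving larger indices.
2. For each pair $(n,k)$ under consideration with $k\ge1$ (one more pair is added at each stage), keep one chain of rank $n$ at the root for the current candidate $a$ (initially $0$). If $\theta(n,k,a,b)$ fails for some $b\le s$, give this chain a fresh supply index that is $\ge n$ and larger than all indices assigned so far, and start a new chain for the candidate $a+1$.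
3. Each index that is smaller than $s$ or than some assigned index, and is itself unassigned, is assigned to a new chain of its own at the root.
4. Extend chains so that: a root chain with index $k$ has rank $\sigma_k(s)$; if $h_\tau$ has indices $k_1<\dots<k_q$, it has chains $c_1,\dots,c_q$ of ranks $\sigma_{k_1}(s),\dots,\sigma_{k_{q-1}}(s),\sigma_{k_q}(s)-1$.

All targets are nondecreasing in time, so this is possible. In item 2 the chain of rank $n$ gets target $\sigma_k(s)\ge k\ge n$, where $k$ is now its index; and when $h_\tau$ receives a new index, the target of $c_q$ rises from $\sigma_{k_q}(s)-1$ to $\sigma_{k_q}(s)$. Let $T$ be the resulting tree; its nodes are enumerated with computable parents, so it has a computable copy. Every index is assigned exactly once.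

**Step 5 (ranks of wrong nodes).** We show that a wrong node has a supply value as its rank. Let $\tau$ be live, visited and off $\pi$. It is visited finitely often, so it has finitely many indices $k_1<\dots<k_q$, and only finitely many nodes $h_{\tau'}$ with $\tau'\supsetneq\tau$ exist. Whenever such a live $\tau'$ is visited, so is $\tau$, and $\tau$ then receives a larger index. So the last index of $\tau$ exceeds that of $\tau'$. By induction on the finitely many strings involved (longest first),
$$\mathrm{rk}(h_\tau)=\sigma_{k_q}.\qquad(18)$$
The top node of $c_q$ has rank $\sigma_{k_q}-1$ (the chain is empty if $\sigma_{k_q}=0$). All other children of $h_\tau$, namely tops of $c_1,\dots,c_{q-1}$ and nodes $h_{\tau'}$, have ranks $\sigma_k$ with $k<k_q$, which are $<\sigma_{k_q}$. (If $\sigma_{k_q}=0$ there are no other children.)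

**Step 6 ($p^\omega G(T)\cong p^\omega G$).** If $\tau\subset\pi$ is live, infinitely many chains of unbounded finite ranks are attached to $h_\tau$, so $\mathrm{rk}(h_\tau)\ge\omega$. Nodes in chains have finite rank, and wrong $h_\tau$ have finite rank by (18). So the nodes of rank $\ge\omega$ are exactly the $h_\tau$ with $\tau\subset\pi$ live. Together with the root they form a tree isomorphic to $S$, with $h_{\pi|n}$ corresponding to the node listed at step $n-1$. By Lemma 1(a), $p^\omega G(T)\cong G(S)\cong p^\omega G$.

**Step 7 ($u_n(G(T))=u_n(G)$ for $n<\omega$).** By (4), for $n<\omega$ we count nodes of rank $n$, except that for each non-root $t$ of finite rank $\ge1$ one child of rank $\mathrm{rk}(t)-1$ is subtracted; a node of rank $\ge\omega$ has no subtraction. The following are counted, each by its rank: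

- all (final) chains at the root, through their tops;
- for live $\tau\subset\pi$, all chains $c_i$ at $h_\tau$, each eventually not last, hence of rank $\sigma_{k_i}$;
- for live visited $\tau$ off $\pi$, the chains $c_1,\dots,c_{q-1}$ at $h_\tau$, the subtracted child being the top of $c_q$ (if $\sigma_{k_q}=0$ there is neither a chain $c_q$ nor a subtraction);
- for live visited $\tau$ off $\pi$, the node $h_\tau$ itself, of rank $\sigma_{k_q}$, as a child of its parent: the parent is the root, or has rank $\ge\omega$, or is off $\pi$ and the subtracted child is the top of the parent's last chain.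

Inside a chain nothing is counted, since a node of rank $b+1$ in it has exactly one child, of rank $b$. So for each index $k$ the number $\sigma_k$ is counted exactly once. The chains of item 2 that never receive an index contribute exactly $M'$, as for each $(n,k)$ there is one such chain iff $\exists a\,\forall b\,\theta(n,k,a,b)$. Thus $u_n(G(T))=u_n(G)$ for all $n<\omega$, and $G(T)\cong G$ by Ulm–Kaplansky. $\square$

*Proof of Theorem B.* **Step 1 (complexity of the Ulm subgroups).** We count the jumps needed to work with $p^{\omega i}G$. Choose $N<\omega$ with $\omega N\ge\alpha$; then $p^{\omega N}G=p^\alpha G$ is divisible. Since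
$$x\in p^{\omega(i+1)}G\iff\forall n\,\exists y\in p^{\omega i}G\ \ p^ny=x,$$
the subgroup $p^{\omega i}G$ is $\Pi^0_{2i}$ (computable for $i=0$), hence a $0^{(2i)}$-computable group.

**Step 2 (downward induction).** We show that for $i\le N$ there is a $0^{(2i)}$-computable tree $S_i$ with $p^{\omega i}G\cong G(S_i)$. For $i=N$ use Lemma 2 relativized to $0^{(2N)}$. For $i<N$ let $K=p^{\omega i}G$. If $p^\omega K$ is divisible, use Lemma 2 relativized to $0^{(2i)}$. Otherwise use Lemma 7 relativized to $0^{(2i)}$ with $S=S_{i+1}$, which is $0^{(2i+2)}=(0^{(2i)})''$-computable, and $p^\omega K=p^{\omega(i+1)}G\cong G(S_{i+1})$. The case $i=0$ is Theorem B. $\blacksquare$
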